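\title{Two characters determine the left topological center of $L^1(G)''$ for a compact group $G$}

\begin{abstract}
Let $G$ be an infinite compact group, let $\Phi$ be the character space of $L^\infty(G)$, and let $\Phi_e$ be the fiber of $\Phi$ over the identity. We show that there are two characters $\varphi,\psi\in\Phi_e$ such that every $M\in L^1(G)''$ whose two Arens products with $\delta_\varphi$ agree, and whose two Arens products with $\delta_\psi$ agree, lies in $L^1(G)$. One character never suffices. The character $\varphi$ sees what happens on dense open sets, and $\psi$, which comes from a lifting that commutes with translations, sees what happens almost everywhere; a singular measure makes these two views disagree. We also give a quantitative form of the result, a criterion for a subset of $\Phi_e$ to be determining, and infinite subsets of $\Phi_e$ that are not determining.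
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Arens products}
Let $A$ be a Banach algebra, regarded as a subspace of its bidual $A''$. For $a,b\in A$, $\lambda\in A'$ and $M,N\in A''$, define elements $\lambda\cdot a$, $a\cdot\lambda$, $N\cdot\lambda$, $\lambda\cdot M$ of $A'$ by
\[
\langle b,\lambda\cdot a\rangle=\langle ab,\lambda\rangle,\quad
\langle b,a\cdot\lambda\rangle=\langle ba,\lambda\rangle,\quad
\langle a,N\cdot\lambda\rangle=\langle N,\lambda\cdot a\rangle,\quad
\langle a,\lambda\cdot M\rangle=\langle M,a\cdot\lambda\rangle .
\]
The \emph{first} and \emph{second Arens products} on $A''$ are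
\[
\langle M\mathbin{\square}N,\lambda\rangle=\langle M,N\cdot\lambda\rangle,\qquad
\langle M\diamond N,\lambda\rangle=\langle N,\lambda\cdot M\rangle .
\]
If $a_\alpha\to M$ and $b_\beta\to N$ weak-$*$, with $a_\alpha,b_\beta\in A$, these formulas say that
\[
M\mathbin{\square}N=\lim_\alpha\lim_\beta a_\alpha b_\beta,\qquad M\diamond N=\lim_\beta\lim_\alpha a_\alpha b_\beta
\]
in the weak-$*$ topology. So $M\mathbin{\square}N=M\diamond N$ means that two limits can be interchanged. This is the case when $M\in A$ or $N\in A$, since one of the nets can then be taken constant. If $A$ is commutative, then $M\diamond N=N\mathbin{\square}M$, and the equation says that $M$ and $N$ commute for $\mathbin{\square}$. The \emph{left topological center} of $(A'',\mathbin{\square})$ is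
\[
Z_t^{(\ell)}=\{M\in A'':\ M\mathbin{\square}N=M\diamond N\ \text{ for all } N\in A''\}\supset A .
\]
The map $N\mapsto M\diamond N$ is weak-$*$ continuous and agrees with $N\mapsto M\mathbin{\square}N$ on the weak-$*$ dense subspace $A$; hence $M\in Z_t^{(\ell)}$ exactly when $N\mapsto M\mathbin{\square}N$ is weak-$*$ continuous.

\subsection*{The question}
Let $G$ be a compact group with identity $e$, and let $A=L^1(G)$ be its group algebra, with convolution for Haar measure. The dual $L^\infty(G)$ is a commutative $C^*$-algebra. Let $\Phi$ be its character space, so that $L^\infty(G)\cong C(\Phi)$ and $L^1(G)''\cong M(\Phi)$ isometrically. A character $\chi\in\Phi$, regarded as an element of $L^1(G)''$, is the point mass $\delta_\chi$. The restriction of $\chi$ to the subalgebra $C(G)$ is evaluation at a point $\pi(\chi)\in G$, and $\pi:\Phi\to G$ is a continuous surjection. The fiber over the identity is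
\[
\Phi_e=\pi^{-1}(\{e\})=\{\chi\in\Phi:\ \chi(f)=f(e)\ \text{ for all } f\in C(G)\}.
\]

It is known that $L^1(G)$ is strongly Arens irregular, that is, $Z_t^{(\ell)}=L^1(G)$: for each $M\notin L^1(G)$ some $N$ has $M\mathbin{\square}N\ne M\diamond N$. How many test elements $N$ are needed? A set $V\subset\Phi$ is \emph{determining} (for the left topological center of $(L^1(G)'',\mathbin{\square})$) if every $M\in L^1(G)''$ with
\begin{equation}\label{eq:test}
M\mathbin{\square}\delta_\chi=M\diamond\delta_\chi
\end{equation}
for all $\chi\in V$ belongs to $Z_t^{(\ell)}$, that is, to $L^1(G)$. The point masses span a weak-$*$ dense subspace of $M(\Phi)$, but no density argument applies, because the weak-$*$ continuity of $N\mapsto M\mathbin{\square}N$ is the property in question. It is known that the whole fiber $\Phi_e$ is determining. For finite $G$ we have $\Phi=G$ and $L^1(G)''=L^1(G)$, and every set is determining. The following question is posed in \cite{problem}.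
\begin{quote}
\emph{Let $G$ be an infinite compact group. Is there a finite or countable subset of $\Phi_e$ that is determining?}
\end{quote}

\subsection*{Results}
The answer is yes.

\begin{theorem}\label{thm:two}
Let $G$ be an infinite compact group.
\begin{enumerate}
\item[(a)] There are $\varphi,\psi\in\Phi_e$ such that $\{\varphi,\psi\}$ is determining.
\item[(b)] No set $V\subset\Phi_e$ with at most one element is determining.
\end{enumerate}
Thus the minimal cardinality of a determining subset of $\Phi_e$ is exactly $2$.
\end{theorem}

Throughout, we use ``determining'' with the conclusion $M\in L^1(G)$. Strong Arens irregularity is not used in the proofs; it follows from Theorem~\ref{thm:two}(a), since every $M\in Z_t^{(\ell)}$ satisfies \eqref{eq:test} for $\chi=\varphi$ and $\chi=\psi$.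

The other results involve the space $M(G)=C(G)'$ of regular complex Borel measures on $G$. For $\mu\in M(G)$, $\lambda\in L^\infty(G)$ and $\chi\in\Phi$, define $\lambda\cdot\mu\in L^\infty(G)$ and $E_\chi\mu\in L^1(G)''$ by
\begin{equation}\label{eq:action}
(\lambda\cdot\mu)(t)=\int_G\lambda(st)\,d\mu(s),\qquad \langle E_\chi\mu,\lambda\rangle=\chi(\lambda\cdot\mu).
\end{equation}
Lemma~\ref{lem:action} shows that this makes sense, and Lemma~\ref{lem:one} that, for $\chi\in\Phi_e$, $E_\chi\mu=M\diamond\delta_\chi$ for every $M\in L^1(G)''$ whose restriction to $C(G)$ is $\mu$. The number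
\[
D_\chi(M)=\|M\mathbin{\square}\delta_\chi-M\diamond\delta_\chi\|
\]
measures the failure of \eqref{eq:test}. ``Singular'' always means singular with respect to Haar measure.

\begin{theorem}\label{thm:quant}
Let $G$ be an infinite compact group. The characters $\varphi,\psi$ in Theorem~\ref{thm:two}(a) can be chosen so that the following hold.
\begin{enumerate}
\item[(a)] For every $\mu\in M(G)$ with Lebesgue decomposition $\mu=\mu_a+\mu_s$ with respect to Haar measure, $\|E_\varphi\mu-E_\psi\mu\|=2\|\mu_s\|$.
\item[(b)] Every $M\in L^1(G)''$ satisfies
\[
\operatorname{dist}(M,L^1(G))\le\min\{D_\varphi(M),D_\psi(M)\}+\tfrac12\bigl(D_\varphi(M)+D_\psi(M)\bigr),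
\]
with equality for $M=\delta_\varphi$.
\end{enumerate}
\end{theorem}

For a subgroup $L$ of $G$, an element $f\in L^\infty(G)$ is \emph{left $L$-invariant} if, for each $l\in L$, $f(lt)=f(t)$ for almost every $t$.

\begin{theorem}\label{thm:criterion}
Let $G$ be an infinite compact group and let $V\subset\Phi_e$.
\begin{enumerate}
\item[(a)] $V$ is determining if and only if there is no nonzero singular $\mu\in M(G)$ such that, for every $\lambda\in L^\infty(G)$, the function $\chi\mapsto\chi(\lambda\cdot\mu)$ is constant on $V$.
\item[(b)] If, for some closed subgroup $L$ of infinite index, all $\chi\in V$ agree on the left $L$-invariant elements of $L^\infty(G)$, then $V$ is not determining.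
\item[(c)] For $G=\{0,1\}^\omega$, every $\varphi\in\Phi_e$ lies in an infinite set $V\subset\Phi_e$ that is not determining.
\end{enumerate}
\end{theorem}

By part (a), a determining set must detect every nonzero singular measure. These measures cannot be treated one at a time along a dense sequence: points are null, so $G$ is uncountable, and the measures $\delta_a$ ($a\in G$) are at mutual distance $2$. One might therefore guess that no countable set suffices, and part (c) shows that infinite sets can indeed fail. What this guess overlooks is that the test function $\lambda$ may depend on the measure. It is enough that two fixed characters differ in one structural respect that every singular measure exposes, and measure versus category is such a respect.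

Section~\ref{sec:prelim} collects the background. Section~\ref{sec:one} solves equation \eqref{eq:test} for one character and proves Theorems~\ref{thm:two}(b) and \ref{thm:criterion}(a),(b). The characters $\varphi,\psi$ are constructed in Section~\ref{sec:chars}, where the method is also shown on the torus. Sections~\ref{sec:thin} and \ref{sec:key} prove Theorems~\ref{thm:two}(a) and \ref{thm:quant}, and Section~\ref{sec:cantor} proves Theorem~\ref{thm:criterion}(c). From now on $G$ is an infinite compact group.

\section{Measures, functions and characters}\label{sec:prelim}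

\subsection*{Haar measure}
We write $|B|$ and $dt$ for normalized Haar measure; ``measurable'', ``null'' and ``a.e.'' refer to its completion. It is invariant under left and right translations and under inversion. A nonempty open set has positive measure, because finitely many of its translates cover $G$; so two continuous functions that agree a.e.\ are equal, and $C(G)\subset L^\infty(G)$ isometrically. All points have the same mass and there are infinitely many of them, so points are null and $\delta_e$ is singular. The pairing is $\langle a,\lambda\rangle=\int a\lambda\,dt$, and the product $ab$ in $L^1(G)$ satisfies $\langle ab,\lambda\rangle=\iint a(s)b(t)\lambda(st)\,ds\,dt$.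

A measure $\sigma\in M(G)$ is singular if $|\sigma|(G\setminus B)=0$ for some null Borel set $B$. Every $\mu\in M(G)$ is uniquely $\mu_a+\mu_s$ with $\mu_a$ absolutely continuous and $\mu_s$ singular, and $\|\mu\|=\|\mu_a\|+\|\mu_s\|$. We identify $f\in L^1(G)$ with the measure $f\,dt$, so that $L^1(G)$ is the space of absolutely continuous measures. Restriction $M\mapsto M|_{C(G)}$ is a contraction $L^1(G)''\to M(G)$ that is the identity on $L^1(G)$.

We use the following consequence of the continuity of multiplication: if $K\subset O\subset G$ with $K$ compact and $O$ open, then $KV\subset O$ for some open neighborhood $V$ of $e$.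

\subsection*{The function $\lambda\cdot\mu$}
When $\mu$ is singular, the integral in \eqref{eq:action} runs, for each $t$, over a null set, on which the class of $\lambda$ does not determine the values of $\lambda$. Fubini's theorem removes the difficulty for almost every $t$. It needs measurability for a product $\sigma$-algebra, and this is immediate if we use Baire sets. The \emph{Baire $\sigma$-algebra} of a compact space $X$ is the smallest one for which all $f\in C(X)$ are measurable; it is contained in the Borel $\sigma$-algebra, and continuous maps are Baire measurable. By the Stone--Weierstrass theorem every $f\in C(G\times G)$ is a uniform limit of sums of functions $f_1(s)f_2(t)$ with $f_i\in C(G)$, so the Baire $\sigma$-algebra of $G\times G$ is the product of those of the factors. Hence, for a Baire function $\lambda$ on $G$, the function $(s,t)\mapsto\lambda(st)$ is product measurable.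

Every class in $L^1(G)$ has a Baire representative: $C(G)$ is dense in $L^1(G)$, so some sequence $f_n\in C(G)$ converges to it a.e., and we take $\lim f_n$ on the Baire set where the limit exists and $0$ elsewhere. If $\lambda\in L^\infty(G)$, we also put $0$ on the null Baire set where the modulus exceeds $\|\lambda\|_\infty$, and obtain a Baire representative bounded by $\|\lambda\|_\infty$. For a bounded Baire function $\lambda$, formula \eqref{eq:action} defines a bounded Baire function $\lambda\cdot\mu$ at every point $t$. Let $(R_xf)(t)=f(tx)$; the map $R_x$ is an isometric automorphism of $L^\infty(G)$ and preserves Baire functions.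

\begin{lemma}\label{lem:action}
Let $\mu\in M(G)$, let $\lambda$ be a bounded Baire function, and let $x\in G$.
\begin{enumerate}
\item[(a)] The class of $\lambda\cdot\mu$ in $L^\infty(G)$ depends only on the class of $\lambda$, and $\|\lambda\cdot\mu\|_\infty\le\|\lambda\|_\infty\|\mu\|$. Hence $E_\chi:M(G)\to L^1(G)''$ is a linear contraction for each $\chi\in\Phi$.
\item[(b)] $R_x(\lambda\cdot\mu)=(R_x\lambda)\cdot\mu$.
\item[(c)] If $\lambda\in C(G)$, then $\lambda\cdot\mu\in C(G)$ and $(\lambda\cdot\mu)(e)=\int\lambda\,d\mu$.
\item[(d)] For $a\in L^1(G)$, the elements $\lambda\cdot a$ and $a\cdot\lambda$ of Section~\ref{sec:intro} are the continuous functions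
\[
(\lambda\cdot a)(t)=\int a(s)\lambda(st)\,ds,\qquad (a\cdot\lambda)(s)=\int a(t)\lambda(st)\,dt .
\]
In particular, the two meanings of $\lambda\cdot a$ agree, and $(\lambda\cdot a)(e)=\langle a,\lambda\rangle$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\lambda=0$ a.e., then Fubini's theorem and left invariance give $\int|\lambda\cdot\mu|\,dt\le\iint|\lambda(st)|\,dt\,d|\mu|(s)=0$. The bound holds pointwise for a representative bounded by $\|\lambda\|_\infty$, and characters have norm $1$.
(b) Both sides have the value $\int\lambda(stx)\,d\mu(s)$ at $t$.
(c) We have $|(\lambda\cdot\mu)(t)-(\lambda\cdot\mu)(t')|\le\|\mu\|\sup_s|\lambda(st)-\lambda(st')|$, which tends to $0$ as $t'\to t$ by uniform continuity.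
(d) The formulas follow from the double integral for $\langle ab,\lambda\rangle$. By invariance, $(\lambda\cdot a)(t)=\int a(ut^{-1})\lambda(u)\,du$ and $(a\cdot\lambda)(s)=\int a(s^{-1}u)\lambda(u)\,du$, and translation is continuous in $L^1(G)$.
\end{proof}

\subsection*{Characters}
For a measurable set $B$ and $\chi\in\Phi$, the number $\chi(1_B)$ is $0$ or $1$, since $1_B^2=1_B$. Let $\widehat B=\{\chi\in\Phi:\chi(1_B)=1\}$. This set is clopen in the compact space $\Phi$; it is nonempty if and only if $1_B\ne0$ in $L^\infty(G)\cong C(\Phi)$, that is, $|B|>0$; and $\widehat B\cap\widehat{B'}=\widehat{B\cap B'}$. A character in $\widehat B$ sees only the values of a function on $B$: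
\begin{equation}\label{eq:local}
\chi\in\widehat B,\ \ |f|\le\delta\ \text{a.e.\ on } B\quad\Longrightarrow\quad|\chi(f)|=|\chi(f1_B)|\le\|f1_B\|_\infty\le\delta .
\end{equation}
Finally, $\|\sum_ic_i\delta_{\chi_i}\|=\sum_i|c_i|$ for finitely many distinct $\chi_i\in\Phi$, since the norm is the total variation in $M(\Phi)$.

\section{One character, and the reduction to singular measures}\label{sec:one}

Both products of $M$ with $\delta_\chi$ can be computed when $\chi\in\Phi_e$. The reason is Lemma~\ref{lem:action}(d): the functions $\lambda\cdot a$ and $a\cdot\lambda$ are continuous, so in the first product $\chi$ acts only as evaluation at $e$, and in the second $M$ acts only through its restriction to $C(G)$.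

\begin{lemma}\label{lem:one}
Let $\chi\in\Phi_e$, $M\in L^1(G)''$, $\mu=M|_{C(G)}$, $\nu\in M(G)$ and $f\in L^1(G)$. Then
\[
M\mathbin{\square}\delta_\chi=M,\qquad M\diamond\delta_\chi=E_\chi\mu,\qquad (E_\chi\nu)|_{C(G)}=\nu,\qquad E_\chi f=f .
\]
Consequently, $M$ satisfies \eqref{eq:test} if and only if $M=E_\chi\mu$, and every $E_\chi\nu$ satisfies \eqref{eq:test}.
\end{lemma}

\begin{proof}
Let $a\in L^1(G)$ and $\lambda\in L^\infty(G)$, both with Baire representatives. Since $\lambda\cdot a\in C(G)$,
\[
\langle a,\delta_\chi\cdot\lambda\rangle=\chi(\lambda\cdot a)=(\lambda\cdot a)(e)=\langle a,\lambda\rangle .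
\]
So $\delta_\chi\cdot\lambda=\lambda$, which gives $M\mathbin{\square}\delta_\chi=M$; for $a=f$ the last two equalities say that $E_\chi f=f$. Since $a\cdot\lambda\in C(G)$, Fubini's theorem gives
\[
\langle a,\lambda\cdot M\rangle=\int(a\cdot\lambda)\,d\mu=\iint a(t)\lambda(st)\,dt\,d\mu(s)=\int a(t)(\lambda\cdot\mu)(t)\,dt .
\]
So $\lambda\cdot M=\lambda\cdot\mu$ and $\langle M\diamond\delta_\chi,\lambda\rangle=\chi(\lambda\cdot\mu)$. For $\lambda\in C(G)$, Lemma~\ref{lem:action}(c) gives $\langle E_\chi\nu,\lambda\rangle=(\lambda\cdot\nu)(e)=\int\lambda\,d\nu$. The last sentence follows from the first three identities.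
\end{proof}

Thus each $\chi\in\Phi_e$ is a rule $E_\chi$ for extending measures from $C(G)$ to $L^\infty(G)$, and the solutions of \eqref{eq:test} form the copy $E_\chi(M(G))$ of $M(G)$ in $L^1(G)''$. All these rules agree on $L^1(G)$. A set $V$ is determining when they agree nowhere else.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(a)]
Call a singular $\mu\ne0$ \emph{undetected by $V$} if $\chi\mapsto\chi(\lambda\cdot\mu)$ is constant on $V$ for each $\lambda$, that is, if $E_\chi\mu$ is the same for all $\chi\in V$. We show that $V$ is not determining if and only if some $\mu$ is undetected by $V$.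

If $V=\emptyset$, then $\delta_e$ is undetected, and $V$ is not determining because $L^1(G)''\ne L^1(G)$: for $\chi\in\Phi_e$ the restriction $\delta_\chi|_{C(G)}=\delta_e$ is not absolutely continuous. Let $V\ne\emptyset$.

Suppose that $\mu$ is undetected, and let $M$ be the common value of $E_\chi\mu$ for $\chi\in V$. By Lemma~\ref{lem:one}, $M$ satisfies \eqref{eq:test} for all $\chi\in V$, and $M|_{C(G)}=\mu\notin L^1(G)$, so $M\notin L^1(G)$.

Conversely, suppose that $M\notin L^1(G)$ satisfies \eqref{eq:test} for all $\chi\in V$, and let $\mu=M|_{C(G)}$. By Lemma~\ref{lem:one}, $M=E_\chi\mu=\mu_a+E_\chi\mu_s$ for all $\chi\in V$. So $E_\chi\mu_s=M-\mu_a$ does not depend on $\chi\in V$, and $\mu_s\ne0$ because $M\neq\mu_a$.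
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}(b)]
If $V$ has at most one element, then $\delta_e$ is undetected by $V$. For $V=\{\chi\}$ the solution of \eqref{eq:test} outside $L^1(G)$ is $E_\chi\delta_e=\delta_\chi$, because $\lambda\cdot\delta_e=\lambda$.
\end{proof}

Which singular measures are hard to detect? Not the finitely supported ones.

\begin{example}\label{ex:discrete}
Let $\chi\ne\chi'$ in $\Phi_e$, and let $\sigma=\sum_{i=1}^nc_i\delta_{a_i}$ with distinct $a_i\in G$. The map $\lambda\mapsto\lambda\cdot\delta_a$, with $(\lambda\cdot\delta_a)(t)=\lambda(at)$, is an automorphism of $L^\infty(G)$. So $E_\chi\delta_a=\delta_{\chi_a}$ for the character $\chi_a(\lambda)=\chi(\lambda\cdot\delta_a)$, which has $\pi(\chi_a)=a$, and $\chi_a\ne\chi'_a$. The $2n$ characters $\chi_{a_i},\chi'_{a_i}$ are distinct, and therefore $\|E_\chi\sigma-E_{\chi'}\sigma\|=2\sum_i|c_i|=2\|\sigma\|$.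
\end{example}

The difficulty comes from singular measures that average. Then $\lambda\mapsto\lambda\cdot\sigma$ loses information, and two characters may differ only on what is lost. Subgroups give the clearest instance.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(b)]
The cosets of $L$ are infinitely many disjoint sets of equal measure, so $|L|=0$, and the normalized Haar measure $m_L$ of the compact group $L$, viewed in $M(G)$, is singular. For $l\in L$, right invariance of $m_L$ gives $(\lambda\cdot m_L)(lt)=\int_L\lambda(slt)\,dm_L(s)=(\lambda\cdot m_L)(t)$. So every $\lambda\cdot m_L$ is left $L$-invariant, $m_L$ is undetected by $V$, and part (a) applies.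
\end{proof}

\section{A character for category and a character for measure}\label{sec:chars}

A character $\chi\in\Phi_e$ turns a class $f\in L^\infty(G)$ into a function $x\mapsto\chi(R_xf)$ defined at every point of $G$. For continuous $f$ this function is $f$ itself, since $(R_xf)(e)=f(x)$. For other $f$ it depends on $\chi$, and we choose two characters at opposite extremes. The first ignores what happens outside a dense open set, even if that set has small measure.

\begin{lemma}\label{lem:phi}
There is $\varphi\in\Phi_e$ such that $\varphi\in\widehat W$ for every dense open set $W\subset G$.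
\end{lemma}

\begin{proof}
Let $\mathcal W$ consist of the dense open sets and the open neighborhoods of $e$. A finite intersection of dense open sets is dense and open, so it meets every open neighborhood of $e$. Hence a finite intersection of members of $\mathcal W$ is a nonempty open set and has positive measure. The closed sets $\widehat W$ ($W\in\mathcal W$) therefore have the finite intersection property, and by compactness of $\Phi$ some $\varphi$ lies in all of them. For $f\in C(G)$ and $\delta>0$ we have $|f-f(e)|\le\delta$ on an open neighborhood of $e$, so $|\varphi(f)-f(e)|\le\delta$ by \eqref{eq:local}. Thus $\varphi\in\Phi_e$.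
\end{proof}

The second character should reproduce every $f$ almost everywhere. A lifting chooses, in a way compatible with sums and products, one function in each class, and evaluating the chosen function at a point $x$ is a character of $L^\infty(G)$. For an arbitrary lifting the characters at different points are unrelated, and we need them all to be translates of a single one. This is what the following theorem of A.\ and C.\ Ionescu Tulcea provides \cite{IT67,IT69}: \emph{on every locally compact group there is a lifting of the bounded Haar-measurable functions that commutes with left translations.} For our group $G$, this is a linear multiplicative map $\rho_0$ from the algebra of bounded real measurable functions to itself such that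
\begin{itemize}
\item $\rho_0(1)=1$, and $\rho_0(f)=f$ a.e.;
\item if $f=g$ a.e., then $\rho_0(f)=\rho_0(g)$ everywhere;
\item if $g(t)=f(yt)$ for all $t$, then $\rho_0(g)(t)=\rho_0(f)(yt)$ for all $t$ (for every $y\in G$).
\end{itemize}
The extension $\rho_0(u+iv)=\rho_0(u)+i\rho_0(v)$ to complex functions has the same properties; multiplicativity follows by expanding $(u+iv)(u'+iv')$.

\begin{lemma}\label{lem:psi}
There is $\psi\in\Phi_e$ such that, for every bounded measurable function $f$,
\begin{equation}\label{eq:psi}
\psi(R_xf)=f(x)\quad\text{for almost every } x\in G .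
\end{equation}
\end{lemma}

\begin{proof}
We need right translations, because these are the ones that commute with $\lambda\mapsto\lambda\cdot\mu$ (Lemma~\ref{lem:action}(b)), so we conjugate by inversion. Let $\check f(t)=f(t^{-1})$ and $\rho(f)(t)=\rho_0(\check f)(t^{-1})$. Inversion preserves null sets, so $\rho$ is linear, multiplicative and unital, $\rho(f)$ depends only on the class of $f$, and $\rho(f)=f$ a.e. If $g=R_xf$, then $\check g(t)=f(t^{-1}x)=\check f(x^{-1}t)$, so
\[
\rho(R_xf)(t)=\rho_0(\check g)(t^{-1})=\rho_0(\check f)(x^{-1}t^{-1})=\rho(f)(tx).
\]
Put $\psi(f)=\rho(f)(e)$. This is a character of $L^\infty(G)$, and $\psi(R_xf)=\rho(f)(x)$ for all $x$, which gives \eqref{eq:psi}.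

Let $p=\pi(\psi)$ and $f\in C(G)$. Then $f(px)=(R_xf)(p)=\psi(R_xf)=f(x)$ for almost every $x$, hence for all $x$ by continuity. With $x=e$ we get $f(p)=f(e)$ for all $f\in C(G)$, so $p=e$.
\end{proof}

\begin{remark}
Lemma~\ref{lem:psi} contains the lifting theorem for $G$ in its right-handed form: if $\psi$ satisfies \eqref{eq:psi}, then $\rho(f)(x)=\psi(R_xf)$ is a lifting, and it commutes with right translations because $R_xR_y=R_{xy}$.
\end{remark}

From now on $\varphi$ and $\psi$ are as in Lemmas~\ref{lem:phi} and \ref{lem:psi}. Here is how they detect a measure that averages.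

\begin{example}\label{ex:torus}
Let $\mathbb T$ be the circle group, $G=\mathbb T^2$, $L=\mathbb T\times\{1\}$ and $\sigma=m_L$. Then $(\lambda\cdot\sigma)(t_1,t_2)=\int_{\mathbb T}\lambda(s,t_2)\,ds$, so functions of $t_2$ alone are fixed by $\lambda\mapsto\lambda\cdot\sigma$. Surround the points of a dense sequence in $\mathbb T$ by open arcs of total measure less than $\frac12$; their union $U'$ is dense and open. Let $U=\mathbb T\times U'$, a dense open subset of $G$ with $|U|<\frac12$, and let $\lambda=2\cdot1_U-1$. Each $R_x\lambda$ is a function of $t_2$, so $\langle E_\chi\sigma,R_x\lambda\rangle=\chi(R_x\lambda)$. Now $R_x\lambda=1$ on the dense open set $Ux^{-1}$, so $\varphi(R_x\lambda)=1$ for \emph{every} $x$, by \eqref{eq:local}. On the other hand $\psi(R_x\lambda)=\lambda(x)=-1$ for almost every $x$ in $G\setminus U$, a set of measure greater than $\frac12$. For such an $x$,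
\[
\langle E_\varphi\sigma-E_\psi\sigma,R_x\lambda\rangle=2,\qquad\|R_x\lambda\|_\infty=1 ,
\]
so $\|E_\varphi\sigma-E_\psi\sigma\|=2=2\|\sigma\|$. The translation cannot be dropped: \eqref{eq:psi} holds only for almost every $x$ and says nothing about $\psi(\lambda)$, the value at $x=e$.
\end{example}

What made this work is the function $j(t)=\sigma(Ut^{-1})=(1_U\cdot\sigma)(t)$, the mass of $\sigma$ that right translation by $t$ carries into $U$. In the example $j=1_U$: it equals $\|\sigma\|$ on a dense open set and has small integral. Section~\ref{sec:thin} finds such a set $U$, up to small errors, for every singular measure, and Section~\ref{sec:key} deals with measures that are not positive.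

\section{Open sets of small measure that capture a singular measure}\label{sec:thin}

A singular measure is carried by a countable union of compact null sets $K_n$. If $G$ has a countable dense subset $T$, then $\bigcup_{n}\bigcup_{\tau\in T}K_n\tau$ is null, and an open set $U$ of small measure around it captures all the mass for $t\in T$. A compact group need not be separable: if $D\subset\{0,1\}^I$ is dense, then $i\mapsto(d_i)_{d\in D}$ is injective on $I$, so $D$ is uncountable when $I$ has cardinality greater than the continuum. We therefore pass to a metrizable quotient in which the sets $K_n$ remain null.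

Recall that, by the Peter--Weyl theorem, the finite-dimensional unitary representations of $G$ separate points. If $V$ is an open neighborhood of $e$, then the compact set $G\setminus V$ is covered by finitely many of the open sets $G\setminus\ker u$; the kernel $N$ of the direct sum of these representations $u$ is a closed normal subgroup contained in $V$, and $G/N$ is isomorphic to a closed subgroup of a unitary group, hence metrizable.

\begin{lemma}\label{lem:thin}
Let $\sigma\in M(G)$ be singular and let $\varepsilon>0$. There is an open Baire set $U\subset G$ with $|U|<\varepsilon$ such that, with $j(t)=|\sigma|(Ut^{-1})$, the set $W_\delta=\{t\in G:\ j(t)>\|\sigma\|-\delta\}$ is open and dense for every $\delta>0$.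
\end{lemma}

\begin{proof}
\emph{The quotient.} Let $B$ be a null Borel set with $|\sigma|(G\setminus B)=0$. By inner regularity of $|\sigma|$ there are compact sets $K_n\subset B$ with $|\sigma|(G\setminus K_n)<1/n$, and by outer regularity of Haar measure there are open sets $O_{n,i}\supset K_n$ with $|O_{n,i}|<1/i$. Choose open neighborhoods $V_{n,i}$ of $e$ with $K_nV_{n,i}\subset O_{n,i}$, and closed normal subgroups $N_{n,i}\subset V_{n,i}$ with $G/N_{n,i}$ metrizable. Let $N=\bigcap_{n,i}N_{n,i}$. The natural map $G/N\to\prod_{n,i}G/N_{n,i}$ is a continuous injection of a compact space into a metrizable one, so $H=G/N$ is compact and metrizable, hence separable. The quotient map $q:G\to H$ is open. The image of Haar measure under $q$ is an invariant Borel probability measure on $H$, so it is the Haar measure $m_H$, and $|q^{-1}(B')|=m_H(B')$ for Borel sets $B'\subset H$. Since $q^{-1}(q(K_n))=K_nN\subset O_{n,i}$ for all $i$, the compact set $q(K_n)$ is $m_H$-null.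

\emph{The set $U$.} Let $T\subset H$ be countable and dense. The set $\bigcup_n\bigcup_{\tau\in T}q(K_n)\tau$ is a countable union of null sets, so it lies in an open set $U'\subset H$ with $m_H(U')<\varepsilon$. Put $U=q^{-1}(U')$. Then $U$ is open and $|U|<\varepsilon$. It is Baire, because $U'=\{f>0\}$ for some $f\in C(H)$, as $H$ is metrizable, and then $U=\{f\circ q>0\}$.

\emph{Density.} If $q(t)\in T$, then $U'q(t)^{-1}\supset q(K_n)$, so $Ut^{-1}=q^{-1}(U'q(t)^{-1})\supset K_n$ for all $n$, and $j(t)=\|\sigma\|$. Thus $W_\delta\supset q^{-1}(T)$. This set is dense: the image under $q$ of a nonempty open set is open, so it meets $T$.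

\emph{Openness.} Let $t_0\in W_\delta$. By inner regularity there is a compact set $C\subset Ut_0^{-1}$ with $|\sigma|(C)>\|\sigma\|-\delta$. Then $Ct_0\subset U$, so $Ct_0V\subset U$ for some open neighborhood $V$ of $e$. For $t\in t_0V$ we have $C\subset Ut^{-1}$, hence $t\in W_\delta$.
\end{proof}

Singularity is essential: for $\sigma=dt$ the function $j$ is the constant $|U|<\varepsilon$.

\section{The two extensions of a singular measure}\label{sec:key}

For a positive measure the test function $2\cdot1_U-1$ of Example~\ref{ex:torus} is enough. For a complex measure, cancellation can make $1_U\cdot\sigma$ small even where $j$ is large, so we multiply by a continuous function $g$ that nearly undoes the phase of $\sigma$. It does so only for translates by $t$ close to $e$, so the point $x$ must now be found in a prescribed neighborhood $O$ of $e$. This costs nothing, since $O$ is fixed before $U$, and $|U|$ can be made small compared with $|O|$.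

\begin{proposition}\label{prop:key}
If $\sigma\in M(G)$ is singular, then $\|E_\varphi\sigma-E_\psi\sigma\|=2\|\sigma\|$.
\end{proposition}

\begin{proof}
The inequality $\le$ holds because $E_\varphi$ and $E_\psi$ are contractions. Let $\sigma\ne0$ and $\eta>0$.

\emph{The test function.} Since $\|\sigma\|$ is the norm of $\sigma$ as a functional on $C(G)$, there is $g\in C(G)$ with $\|g\|_\infty\le1$ and $|\int g\,d\sigma|>\|\sigma\|-\eta$. The function $k=g\cdot\sigma$ is continuous with $k(e)=\int g\,d\sigma$, so $|k|>\|\sigma\|-2\eta$ on an open neighborhood $O$ of $e$. Take $U,j,W_\delta$ from Lemma~\ref{lem:thin} with $\varepsilon=\eta|O|/\|\sigma\|$. Let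
\[
\lambda=(2\cdot1_U-1)g,\qquad h=\lambda\cdot\sigma .
\]
Then $\lambda$ is Baire and $\|\lambda\|_\infty\le1$. We have $\lambda+g=2\cdot1_Ug$ and $\lambda-g=-2\cdot1_{G\setminus U}\,g$, and $st\in U$ means $s\in Ut^{-1}$. So, for every $t\in G$,
\begin{equation}\label{eq:hk}
|h(t)+k(t)|\le2j(t),\qquad|h(t)-k(t)|\le2|\sigma|(G\setminus Ut^{-1})=2\bigl(\|\sigma\|-j(t)\bigr).
\end{equation}
Thus $h$ is close to $k$ where $j$ is close to $\|\sigma\|$, and close to $-k$ where $j$ is small.

\emph{The value at $\varphi$.} Let $x\in G$ and $\delta>0$. For $t$ in the dense open set $W_\delta x^{-1}$, the second estimate in \eqref{eq:hk} at the point $tx$ gives $|(R_xh)(t)-(R_xk)(t)|\le2\delta$. By Lemma~\ref{lem:phi} and \eqref{eq:local}, $|\varphi(R_xh)-\varphi(R_xk)|\le2\delta$. Since $R_xk$ is continuous and $\varphi\in\Phi_e$, we have $\varphi(R_xk)=k(x)$. As $\delta$ is arbitrary, $\varphi(R_xh)=k(x)$ for all $x\in G$.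

\emph{The value at $\psi$.} The function $j=1_U\cdot|\sigma|$ is Baire, and Fubini's theorem and left invariance give
\[
\int j(x)\,dx=\iint1_U(sx)\,dx\,d|\sigma|(s)=|U|\,\|\sigma\|<\eta|O| .
\]
So $j\ge\eta$ cannot hold a.e.\ on $O$, and $\{x\in O:j(x)<\eta\}$ has positive measure. By \eqref{eq:psi} this set contains a point $x$ with $\psi(R_xh)=h(x)$, and the first estimate in \eqref{eq:hk} gives $|\psi(R_xh)+k(x)|\le2\eta$.

\emph{Conclusion.} For this $x$, Lemma~\ref{lem:action}(b) gives $R_xh=(R_x\lambda)\cdot\sigma$, and $\|R_x\lambda\|_\infty\le1$. Therefore
\[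
\|E_\varphi\sigma-E_\psi\sigma\|\ge|\varphi(R_xh)-\psi(R_xh)|\ge2|k(x)|-2\eta\ge2\|\sigma\|-6\eta ,
\]
and $\eta>0$ is arbitrary.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}(a)]
By Proposition~\ref{prop:key}, $E_\varphi\sigma\ne E_\psi\sigma$ for every singular $\sigma\ne0$, so $\{\varphi,\psi\}$ is determining by Theorem~\ref{thm:criterion}(a). By Theorem~\ref{thm:two}(b), $\varphi\ne\psi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
(a) By Lemma~\ref{lem:one}, $E_\varphi\mu_a=\mu_a=E_\psi\mu_a$, so $E_\varphi\mu-E_\psi\mu=E_\varphi\mu_s-E_\psi\mu_s$, and Proposition~\ref{prop:key} applies.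

(b) Let $\mu=M|_{C(G)}$. By Lemma~\ref{lem:one}, $D_\chi(M)=\|M-E_\chi\mu\|$ for $\chi\in\Phi_e$. Part (a) and the triangle inequality give
\[
2\|\mu_s\|=\|E_\varphi\mu-E_\psi\mu\|\le D_\varphi(M)+D_\psi(M).
\]
Since $M-\mu_a=(M-E_\chi\mu)+E_\chi\mu_s$ and $\mu_a\in L^1(G)$, we also have $\operatorname{dist}(M,L^1(G))\le D_\chi(M)+\|\mu_s\|$ for $\chi=\varphi$ and for $\chi=\psi$. The inequality follows.

For $M=\delta_\varphi$ we have $\mu=\delta_e$ and $E_\chi\delta_e=\delta_\chi$, so $D_\varphi(M)=0$ and $D_\psi(M)=\|\delta_\varphi-\delta_\psi\|=2$; the right side is $1$. For $f\in L^1(G)$, restriction to $C(G)$ gives $\|\delta_\varphi-f\|\ge\|\delta_e-f\|_{M(G)}=1+\|f\|_1\ge1$, and $\|\delta_\varphi-0\|=1$. So the left side is $1$ as well.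
\end{proof}

\begin{remark}
That $G$ is infinite is used only to make $\delta_e$ singular, in Theorem~\ref{thm:two}(b), in the case $V=\emptyset$ of Theorem~\ref{thm:criterion}(a) and in the equality case above; for finite $G$ the only singular measure is $0$. Compactness of $G$ gives a finite bi-invariant Haar measure, makes $M|_{C(G)}$ a measure on $G$ in Lemma~\ref{lem:one}, and gives the metrizable quotient in Lemma~\ref{lem:thin}. That the characters lie over $e$ is what makes $\delta_\chi$ a right identity for $\mathbin{\square}$: if $\pi(\chi)=p\neq e$ and $f\in C(G)$ has $f(p)\ne f(e)$, then $\langle a,\delta_\chi\cdot f\rangle=\int a(s)f(sp)\,ds$, so $\delta_\chi\cdot f=R_pf\ne f$.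
\end{remark}

\section{An infinite set that is not determining}\label{sec:cantor}

Let $G=\{0,1\}^\omega$, the group of sequences $t=(t_0,t_1,\dots)$ with coordinatewise addition modulo $2$ and the product topology, and let $\varphi$ now be an arbitrary element of $\Phi_e$. To apply Theorem~\ref{thm:criterion}(b) we want other characters in $\Phi_e$ that agree with $\varphi$ on the functions invariant under a subgroup $L$. Translating $\varphi$ by an element $l\ne e$ of $L$ gives a character that agrees with $\varphi$ on these functions, but it lies over $l$, not over $e$. So we translate by an element of $L$ that depends on the point $t$ and tends to $e$ as $t\to e$.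

Let $u_i\in G$ be the sequence whose only nonzero coordinate is the $i$-th. For $t\ne e$ let $k(t)=\min\{i:t_i=1\}$. The sets $S_i=\{t\ne e:k(t)=i\}$ are clopen and partition $G\setminus\{e\}$, and the sets $B_n=\{e\}\cup\bigcup_{i\ge n}S_i$ form a base of neighborhoods of $e$. On $S_i$ we shall translate by some $u_m$ with $m>i$, which maps $S_i$ onto itself. A closed subgroup that contains all $u_m$ with $m$ large has finite index, so $L$ must omit infinitely many of them. We let $L$ contain the $u_m$ of one parity, chosen according to $\varphi$.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(c)]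
The sets $\bigcup_{i\text{ even}}S_i$ and $\bigcup_{i\text{ odd}}S_i$ partition $G\setminus\{e\}$, which has full measure, so $\varphi$ takes the value $1$ on the indicator of exactly one of them. Call this set $Y$, so that $\varphi\in\widehat Y$, and let $P$ be the set of even or odd indices with $Y=\bigcup_{i\in P}S_i$. The set $L=\{s\in G:s_i=0\text{ for all }i\notin P\}$ is a closed subgroup, and it has infinite index because the elements $u_m$ with $m\notin P$ lie in different cosets.

For $j\ge1$ define $\tau_j:G\to G$ by $\tau_j(e)=e$ and $\tau_j(t)=t+u_{i+2j}$ for $t\in S_i$; thus $\tau_j$ flips the coordinate $k(t)+2j$. For example, $\tau_1(0,0,1,a,b,c,\dots)=(0,0,1,a,1-b,c,\dots)$. Each $S_i$ is mapped onto itself by a translation, so $k\circ\tau_j=k$.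

\emph{Characters.} If $Z$ is null, then $\tau_j^{-1}(Z)\subset\{e\}\cup\bigcup_m(Z+u_m)$ is null, and $f\circ\tau_j$ is measurable when $f$ is, since it is a translate of $f$ on each $S_i$. So $f\mapsto f\circ\tau_j$ is a unital homomorphism of $L^\infty(G)$, and $\psi_j(f)=\varphi(f\circ\tau_j)$ is a character. The map $\tau_j$ is continuous on each open set $S_i$, and at $e$ because $\tau_j(B_n)\subset B_n$. So for $f\in C(G)$ we have $f\circ\tau_j\in C(G)$ and $\psi_j(f)=f(\tau_j(e))=f(e)$. Thus $\psi_j\in\Phi_e$. Let $V=\{\varphi,\psi_1,\psi_2,\dots\}$.

\emph{$V$ is not determining.} Let $f$ be left $L$-invariant. For $i\in P$ we have $u_{i+2j}\in L$, so $f\circ\tau_j=f$ a.e.\ on $S_i$, and hence a.e.\ on the countable union $Y$. By \eqref{eq:local}, $\psi_j(f)=\varphi(f)$. Theorem~\ref{thm:criterion}(b) applies.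

\emph{$V$ is infinite.} Let $A_j=\{t\ne e:t_{k(t)+2j}=1\}$. Off $e$ we have $1_{A_j}\circ\tau_j=1-1_{A_j}$, and $1_{A_j}\circ\tau_i=1_{A_j}$ for $i\ne j$, since $\tau_i$ changes neither $k(t)$ nor the coordinate $k(t)+2j$. Hence
\[
\psi_j(1_{A_j})=1-\varphi(1_{A_j}),\qquad\psi_i(1_{A_j})=\varphi(1_{A_j})\quad(i\ne j).
\]
As $\varphi(1_{A_j})\in\{0,1\}$, the function $1_{A_j}$ separates $\psi_j$ from $\varphi$ and from every $\psi_i$ with $i\ne j$. So $\varphi,\psi_1,\psi_2,\dots$ are pairwise distinct.
\end{proof}

\begin{thebibliography}{9}

\bibitem{IT67}
A.\ Ionescu Tulcea and C.\ Ionescu Tulcea, in: Proc.\ Fifth Berkeley Symp.\ Math.\ Statist.\ Probab., Vol.~II, Part~1 (1967), 63--97.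

\bibitem{IT69}
A.\ Ionescu Tulcea and C.\ Ionescu Tulcea, \emph{Topics in the Theory of Lifting}, Springer, 1969.

\bibitem{problem}
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 88120}

\end{thebibliography}
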